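\title{Independence of semisimplicity for the semigroup algebras $\mathbb{C}S$ and $\ell^1(S)$}

\begin{abstract}
For a semigroup $S$, the algebra $\mathbb{C}S$ of finitely supported functions is a dense subalgebra of the Banach algebra $\ell^1(S)$. We show that semisimplicity of either algebra does not imply semisimplicity of the other. A Rees matrix semigroup whose $0$--$1$ sandwich matrix is unitriangular but annihilates a summable sequence has $\mathbb{C}S$ semisimple and $\ell^1(S)$ not semisimple. A semigroup of words modeled on the ruler sequence has $\ell^1(S)$ semisimple, while the radical of $\mathbb{C}S$ is the whole augmentation ideal. Adjoining an identity gives countable monoids for which the two implications fail. We also show that the radical of $\mathbb{C}S$ is always nil, that it contains every finitely supported element of the radical of $\ell^1(S)$ with algebraic values, and we compute both radicals for Rees matrix semigroups over groups.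
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $S$ be a semigroup, and let $\ell^1(S)$ be the Banach space of functions $f\colon S\to\mathbb{C}$ with $\|f\|=\sum_{s\in S}|f(s)|<\infty$. Write $\delta_s$ for the characteristic function of $\{s\}$. There is a unique product making $\ell^1(S)$ a Banach algebra in which $\delta_s\delta_t=\delta_{st}$, namely
\[
(fg)(t)=\sum\{f(r)g(s) : r,s\in S,\ rs=t\},
\]
an empty sum being zero. The finitely supported functions, that is, the linear span of the $\delta_s$, form a dense subalgebra $\mathbb{C}S$. An algebra is \emph{semisimple} if its Jacobson radical is $\{0\}$. Let $J(S)$ be the radical of $\ell^1(S)$ and $J_0(S)$ the radical of $\mathbb{C}S$. The following question is posed in \cite{USA}: does the semisimplicity of one of the algebras $\mathbb{C}S$ and $\ell^1(S)$ follow from the semisimplicity of the other? That is, which of the implications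
\begin{itemize}
\item[(a)] $J_0(S)=\{0\}\ \Rightarrow\ J(S)=\{0\}$,
\item[(b)] $J(S)=\{0\}\ \Rightarrow\ J_0(S)=\{0\}$
\end{itemize}
hold for every semigroup $S$?

The simplest cases suggest that both hold. If $S$ is finite, the two algebras coincide. If $S$ is a group, both radicals vanish (Lemma~\ref{lem:group}). If $S=(\{1,2,\dots\},+)$, both vanish again, because the radical lies in the kernel of each character $f\mapsto\sum_n f(n)t^n$ with $0<|t|\le1$, and a power series that vanishes on a disc is zero. If $S$ has at least two elements and all products equal one element $o$, then the functions with $\sum_s f(s)=0$ form a nonzero ideal with square zero in either algebra, so both radicals are nonzero. On the other hand, no formal argument connects the two radicals. An element $f$ lies in the radical of an algebra exactly when $1-gf$ is invertible in the unitization for every $g$ in the unitization. Passing from $\mathbb{C}S$ to $\ell^1(S)$ allows more multipliers $g$, which makes the condition harder to satisfy, and allows more inverses and more candidates $f$, which makes it easier. Each of these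 two effects can win.

Throughout, $\varphi(f)=\sum_{s}f(s)$ denotes the \emph{augmentation}, on $\mathbb{C}S$ or on $\ell^1(S)$ according to context.

\begin{theorem}\label{thm:A}
There is a countable semigroup $S$ with $J_0(S)=\{0\}$ and $J(S)\neq\{0\}$. So \textup{(a)} fails.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a countable semigroup $S$ with $J(S)=\{0\}$ and $J_0(S)=\ker\varphi\neq\{0\}$, where $\varphi\colon\mathbb{C}S\to\mathbb{C}$ is the augmentation. So \textup{(b)} fails.
\end{theorem}

Since $J_0(S)\subset\ker\varphi$ for every semigroup (Section~\ref{sec:prelim}), the radical in Theorem~\ref{thm:B} is as large as possible. The failure of (a) and (b) is not caused by the lack of an identity, but this extreme form of the failure of (b) is.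

\begin{corollary}\label{cor:monoid}
There are countable monoids $M_1,M_2$ with $J_0(M_1)=\{0\}\neq J(M_1)$ and $J(M_2)=\{0\}\neq J_0(M_2)$. However, the equality $J_0(M)=\ker\varphi$ holds for no monoid $M$ with more than one element.
\end{corollary}

Some relations between the two radicals survive. Let $\overline{\mathbb{Q}}\subset\mathbb{C}$ be the field of algebraic numbers and $\overline{\mathbb{Q}}S$ the set of finitely supported functions with values in $\overline{\mathbb{Q}}$. An ideal is \emph{nil} if each of its elements is nilpotent.

\begin{theorem}\label{thm:C}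
Let $S$ be any semigroup.
\begin{enumerate}
\item[(1)] $J_0(S)$ is a nil ideal, hence the largest nil ideal of $\mathbb{C}S$. For each finite-dimensional subspace $V\subset J_0(S)$ there is $m$ with $v^m=0$ for all $v\in V$.
\item[(2)] $J(S)\cap\overline{\mathbb{Q}}S\subset J_0(S)$. In particular, if $J_0(S)=\{0\}$, then $J(S)$ contains no nonzero finitely supported function with algebraic values.
\end{enumerate}
\end{theorem}

The two counterexamples rest on different ideas. For Theorem~\ref{thm:A} we use Rees matrix semigroups, whose multiplication is governed by a matrix $P$. Theorem~\ref{thm:D} computes both radicals for all such semigroups over groups and reduces semisimplicity to the triviality of the kernels of $P$, on finitely supported vectors for $\mathbb{C}S$ and on summable vectors for $\ell^1(S)$. It then suffices to write down a matrix that annihilates a geometric sequence and no finitely supported vector. In this class (b) always holds, so Theorem~\ref{thm:B} needs something else: a semigroup of words in which finitely many letters only build words of bounded length, so that $\ker\varphi$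 is nil in $\mathbb{C}S$, but in which an infinite supply of letters, used with geometrically decreasing frequencies, builds arbitrarily long words that carry weight at least $c^m$ in an $m$-th power in $\ell^1(S)$.

Section~\ref{sec:prelim} recalls the facts on radicals. Section~\ref{sec:nil} proves Theorem~\ref{thm:C}(1), which is used for group algebras and monoids. Theorems~\ref{thm:A} and~\ref{thm:B} are proved in Sections~\ref{sec:rees} and~\ref{sec:words}, which are independent of each other, Corollary~\ref{cor:monoid} in Section~\ref{sec:monoid}, and Theorem~\ref{thm:C}(2) in Section~\ref{sec:alg}.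

\section{Radicals and semigroups with zero}\label{sec:prelim}

Algebras are complex and associative, not necessarily with identity. The unitization of $A$ is $A^\#=\mathbb{C}1\oplus A$, with a new identity $1$; if $A$ is a Banach algebra, so is $A^\#$ with norm $|\lambda|+\|a\|$. An element $a\in A$ is \emph{quasi-invertible} if $1-a$ is invertible in $A^\#$. The inverse then has the form $1-w$ with $w\in A$, and
\begin{equation}\label{eq:qi}
w=aw-a=wa-a .
\end{equation}
The Jacobson radical $\operatorname{rad}A$ is the intersection of the kernels of the irreducible representations of $A$. We use two textbook facts.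
\begin{itemize}
\item[(R1)] $\operatorname{rad}A$ is a two-sided ideal, its elements are quasi-invertible, and it contains every left or right ideal whose elements are quasi-invertible.
\item[(R2)] If $I$ is an ideal of $A$, then $\operatorname{rad}I=I\cap\operatorname{rad}A$.
\end{itemize}
A \emph{character} is a nonzero multiplicative linear functional. An element $a$ of a Banach algebra is \emph{quasi-nilpotent} if $\|a^n\|^{1/n}\to0$. The following consequences of (R1) are the tools of this paper.
\begin{itemize}
\item[(R3)] \emph{Nil left or right ideals lie in $\operatorname{rad}A$.} If $a^m=0$, then $1+a+\dots+a^{m-1}$ inverts $1-a$.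
\item[(R4)] \emph{$\operatorname{rad}A\subset\ker\chi$ for every character $\chi$.} Extend $\chi$ to $A^\#$ by $\chi(1)=1$. If $a\in\operatorname{rad}A$ and $\chi(a)\neq0$, then $1-a/\chi(a)$ is invertible and lies in $\ker\chi$, which is absurd.
\item[(R5)] \emph{In a Banach algebra $A$, the elements of $\operatorname{rad}A$ are quasi-nilpotent, and every ideal of quasi-nilpotent elements lies in $\operatorname{rad}A$.} If $a\in\operatorname{rad}A$, then $1-\lambda a$ is invertible for all $\lambda\in\mathbb{C}$, so the spectrum of $a$ is $\{0\}$, and the spectral radius formula applies. Conversely, if $a$ is quasi-nilpotent, then $\sum_n a^n$ converges and inverts $1-a$.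
\item[(R6)] \emph{If $e\in A$ is idempotent, then $eAe\cap\operatorname{rad}A\subset\operatorname{rad}(eAe)$.} The left side is an ideal of $eAe$. If $a$ belongs to it and $w$ is as in \eqref{eq:qi}, then $ew=w=we$, so $w\in eAe$ and $a$ is quasi-invertible in $eAe$.
\end{itemize}

The augmentation $\varphi$ is a character of $\mathbb{C}S$ and of $\ell^1(S)$, since $\varphi(\delta_s\delta_t)=1=\varphi(\delta_s)\varphi(\delta_t)$ and $\varphi$ is continuous. By (R4), $J_0(S)$ and $J(S)$ lie in $\ker\varphi$.

Both counterexamples have a \emph{zero}, an element $o$ with $os=so=o$ for all $s$. The function $\delta_o$ is not the zero of the algebra, and the next lemma removes it. Put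
\[
\bar\delta_s=\delta_s-\delta_o\quad(s\in S),\qquad\text{so that }\bar\delta_o=0 .
\]

\begin{lemma}\label{lem:zero}
Let $S$ have a zero $o$, let $\mathfrak{A}$ be $\mathbb{C}S$ or $\ell^1(S)$, and let $M=\ker\varphi\subset\mathfrak{A}$. Then $\bar\delta_s\bar\delta_t=\bar\delta_{st}$ for $s,t\in S$; each $f\in M$ equals $\sum_{s\neq o}f(s)\bar\delta_s$; $\delta_oM=M\delta_o=\{0\}$; and $\operatorname{rad}\mathfrak{A}=\operatorname{rad}M$.
\end{lemma}

\begin{proof}
First, $(\delta_s-\delta_o)(\delta_t-\delta_o)=\delta_{st}-\delta_o-\delta_o+\delta_o$. If $\varphi(f)=0$, then $f(o)=-\sum_{s\neq o}f(s)$, which is the second claim. For every $f\in\mathfrak{A}$ we have $\delta_of=f\delta_o=\varphi(f)\delta_o$. Finally $\operatorname{rad}\mathfrak{A}\subset M$, and $\operatorname{rad}M=M\cap\operatorname{rad}\mathfrak{A}$ by (R2).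
\end{proof}

So all computations may be done in $M$, where the elements $\bar\delta_s$ with $s\neq o$ multiply like the elements of $S$, and a product equal to $o$ in $S$ is $0$ in $M$.

\section{The radical of $\mathbb{C}S$ is nil}\label{sec:nil}

By (R5), elements of $J(S)$ have powers that decay faster than exponentially. Theorem~\ref{thm:C}(1) says that the algebraic counterpart is true nilpotence. The idea is a count of dimensions. The rational functions $(1-\lambda X)^{-1}$, for distinct $\lambda$, are linearly independent. If $f\in J_0(S)$, the uncountably many elements $(1-\lambda f)^{-1}$ exist in $(\mathbb{C}S)^\#$; if they lie in a space of countable dimension, they are dependent, and $f$ satisfies a polynomial equation. The difficulty is that $S$ may be uncountable, and the inverses might a priori involve elements of $S$ unrelated to $f$. The Neumann series in $\ell^1(S)^\#$ shows that they do not when $\lambda$ is small.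

\begin{proof}[Proof of Theorem~\ref{thm:C}(1)]
Let $0\neq f\in J_0(S)$, and let $T$ be the subsemigroup generated by the finite set $\operatorname{supp}f$; it is countable. Let $0<\lambda<1/(1+\|f\|)$. By (R1), $1-\lambda f$ has an inverse $1-g_\lambda$ in $(\mathbb{C}S)^\#$ with $g_\lambda\in\mathbb{C}S$. In $\ell^1(S)^\#$ the inverse is $\sum_{n\ge0}\lambda^nf^n$, because $\|\lambda f\|<1$. Inverses are unique, so $-g_\lambda=\sum_{n\ge1}\lambda^nf^n$ is supported in $T$, and $g_\lambda\in\mathbb{C}T$.

The space $\mathbb{C}1+\mathbb{C}T$ has countable dimension and contains the family $(1-\lambda f)^{-1}$, indexed by uncountably many $\lambda$. Hence there are $k\ge1$, distinct $\lambda_1,\dots,\lambda_k$ and nonzero $\alpha_1,\dots,\alpha_k$ with $\sum_i\alpha_i(1-\lambda_if)^{-1}=0$. Multiplying by the product of the commuting elements $1-\lambda_jf$ gives $q(f)=0$, where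
\[
q(X)=\sum_{i=1}^k\alpha_i\prod_{j\neq i}(1-\lambda_jX).
\]
The polynomial $q$ is not zero, since $q(1/\lambda_1)=\alpha_1\prod_{j\neq1}(1-\lambda_j/\lambda_1)\neq0$. Write $q(X)=X^bH(X)$ with $H(0)\neq0$. Then $H(f)=H(0)(1-a)$ with $a\in J_0(S)$, so $H(f)$ is invertible in $(\mathbb{C}S)^\#$. Therefore $f^b=0$ in $(\mathbb{C}S)^\#$, and $b\ge1$ because $1\neq0$. Thus $J_0(S)$ is nil, and by (R3) it contains every nil ideal.

Let $V\subset J_0(S)$ be a finite-dimensional subspace. It is the union of the closed sets $V_m=\{v\in V:v^m=0\}$, $m\ge1$, so by Baire's theorem some $V_m$ has nonempty interior in $V$. For each $t\in S$, the function $v\mapsto v^m(t)$ is a polynomial in the coordinates of $v$ that vanishes on a nonempty open set, hence on $V$. So $V_m=V$.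
\end{proof}

The first application is well known; we include the short proof.

\begin{lemma}\label{lem:group}
For every group $G$, the algebras $\mathbb{C}G$ and $\ell^1(G)$ are semisimple.
\end{lemma}

\begin{proof}
For $h\in\ell^1(G)$ let $L_h=\sum_gh(g)L_{\delta_g}$ be the operator of left convolution by $h$ on $\ell^2(G)$. Each $L_{\delta_g}$ is unitary with adjoint $L_{\delta_{g^{-1}}}$. Hence $\|L_h\|\le\|h\|$, the map $h\mapsto L_h$ is multiplicative, and $L_{h^*}=L_h^*$ for $h^*(g)=\overline{h(g^{-1})}$. Let $R$ be $\mathbb{C}G$ or $\ell^1(G)$ and $f\in\operatorname{rad}R$. Then $h=f^*f\in\operatorname{rad}R$ is nilpotent by Theorem~\ref{thm:C}(1), respectively quasi-nilpotent by (R5); in both cases $\|h^n\|^{1/n}\to0$. The operator $L_h=L_f^*L_f$ is self-adjoint, so $\|L_h\|^{n}=\|L_h^{n}\|\le\|h^n\|$ for $n=2^k$, and therefore $\|L_f\|^2=\|L_h\|=0$. Thus $f=L_f\delta_{1_G}=0$.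
\end{proof}

\section{Rees matrix semigroups and the failure of (a)}\label{sec:rees}

\subsection{Null vectors of the sandwich matrix}

Let $G$ be a group, let $I$ and $\Lambda$ be nonempty sets, and let $P=(p_{\lambda i})$ be a $\Lambda\times I$ matrix with entries in $G\cup\{0\}$. The \emph{Rees matrix semigroup} $\mathcal{M}^0(G;I,\Lambda;P)$ is the set $(I\times G\times\Lambda)\cup\{o\}$, where
\[
(i,g,\lambda)(j,h,\mu)=(i,\,gp_{\lambda j}h,\,\mu)\quad\text{if }p_{\lambda j}\neq0,
\]
and all other products are $o$. Both bracketings of $(i,g,\lambda)(j,h,\mu)(k,l,\nu)$ give $(i,gp_{\lambda j}hp_{\mu k}l,\nu)$ if $p_{\lambda j}$ and $p_{\mu k}$ are nonzero, and $o$ otherwise, so this is a semigroup with zero $o$. The matrix $P$ is called the sandwich matrix.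

The idea is visible when $G$ is trivial. Then $P$ is a $0$--$1$ matrix, the nonzero elements are pairs $(i,\lambda)$, and $\bar\delta_{(i,\lambda)}\bar\delta_{(j,\mu)}=p_{\lambda j}\bar\delta_{(i,\mu)}$. For a summable vector $c=(c_j)_{j\in I}$ and a fixed $\mu$, let $f=\sum_jc_j\bar\delta_{(j,\mu)}$. Then
\[
\bar\delta_{(i,\lambda)}f=\Bigl(\sum_jp_{\lambda j}c_j\Bigr)\bar\delta_{(i,\mu)}=(Pc)_\lambda\,\bar\delta_{(i,\mu)} .
\]
If $Pc=0$, then $f$ is annihilated from the left by every $\bar\delta_s$ and by $\delta_o$, hence by the whole algebra, and $\mathbb{C}f$ is a left ideal with square zero, contained in the radical by (R3). For $I=\Lambda=\{0\}$ and $P=(0)$, the semigroup is $\{s,o\}$ with $s^2=o$, and $c=1$ gives $f=\delta_s-\delta_o$. For $I=\{0,1\}$, $\Lambda=\{0\}$ and $P=(1\ \ 1)$, the elements $s=(0,0)$ and $t=(1,0)$ satisfy $ss=st=s$ and $tt=ts=t$; the null vector $c=(1,-1)$ gives $f=\delta_s-\delta_t$, and indeed $\delta_sf=\delta_s-\delta_s=0$ and $\delta_tf=\delta_t-\delta_t=0$. Here the radical element comes from cancellation and not from products equal to $o$. When $I$ is infinite,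 the cancellation may need infinitely many terms: $P$ may have a summable null vector and no finitely supported one. To exploit this we must know that null vectors are the only source of radical elements.

\subsection{Both radicals}

Let $S=\mathcal{M}^0(G;I,\Lambda;P)$, let $(\mathfrak{A},R)$ be $(\mathbb{C}S,\mathbb{C}G)$ or $(\ell^1(S),\ell^1(G))$, and let $M=\ker\varphi\subset\mathfrak{A}$. By Lemma~\ref{lem:zero},
\[
A=(a_{i\lambda})\ \longleftrightarrow\ \sum_{i,g,\lambda}a_{i\lambda}(g)\,\bar\delta_{(i,g,\lambda)}
\]
identifies $M$ with the space of $I\times\Lambda$ matrices over $R$ that have finitely many nonzero entries, respectively satisfy $\|A\|_1=\sum_{i,\lambda}\|a_{i\lambda}\|<\infty$. Regard the entries of $P$ as elements $\delta_g$ or $0$ of $R$; they have norm at most $1$. In a product such as $PAPB$, in which $P$ alternates with members of $M$, each entry is a multiple sum over the inner indices whose terms have total norm at most the product of the norms $\|\cdot\|_1$ of the factors from $M$. So these products converge absolutely and may be bracketed at will. In the same way $Pc$ and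 $yP$ are defined for $c\in\ell^1(I;\ell^1(G))$ and $y\in\ell^1(\Lambda;\ell^1(G))$, that is, for families in $\ell^1(G)$ with summable norms, by $(Pc)_\lambda=\sum_ip_{\lambda i}c_i$ and $(yP)_i=\sum_\lambda y_\lambda p_{\lambda i}$.

\begin{theorem}\label{thm:D}
With these identifications, the product of $M$ is $A\circ B=APB$, and
\[
\operatorname{rad}\mathfrak{A}=\{A\in M:PAP=0\},\qquad(\operatorname{rad}\mathfrak{A})^3=\{0\}.
\]
Consequently, for $S=\mathcal{M}^0(G;I,\Lambda;P)$:
\begin{enumerate}
\item[(1)] $J_0(S)=J(S)\cap\mathbb{C}S$, so implication \textup{(b)} holds.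
\item[(2)] $J(S)=\{0\}$ if and only if no nonzero $c\in\ell^1(I;\ell^1(G))$ satisfies $Pc=0$ and no nonzero $y\in\ell^1(\Lambda;\ell^1(G))$ satisfies $yP=0$. Likewise $J_0(S)=\{0\}$ if and only if the same holds for finitely supported $c,y$ with values in $\mathbb{C}G$. So \textup{(a)} fails for $S$ exactly when $P$ has trivial finitely supported kernels on both sides but a nontrivial $\ell^1$-kernel on at least one side.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} needs only the trivial group, where $R=\mathbb{C}$ and Lemma~\ref{lem:group} is not needed.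

\begin{proof}
For $z\in R$ let $zE_{i\lambda}$ be the matrix with entry $z$ at $(i,\lambda)$ and $0$ elsewhere, and let $E_{i\lambda}=\delta_{1_G}E_{i\lambda}$. The element $\bar\delta_{(i,g,\lambda)}$ corresponds to $\delta_gE_{i\lambda}$, and $(\delta_gE_{i\lambda})P(\delta_hE_{j\mu})=\delta_gp_{\lambda j}\delta_hE_{i\mu}$ corresponds to $\bar\delta_{(i,g,\lambda)(j,h,\mu)}$, both being $0$ when $p_{\lambda j}=0$. By Lemma~\ref{lem:zero} the product formula holds for these elements. It follows in general by bilinearity and continuity, because the norm of $M$ lies between $\|\cdot\|_1$ and $2\|\cdot\|_1$. By the same lemma it remains to compute $\operatorname{rad}M$.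

Let $N=\{A\in M:PAP=0\}$. For $A\in N$ and $B\in M$,
\[
P(B\circ A)P=(PB)(PAP)=0,\qquad P(A\circ B)P=(PAP)(BP)=0,
\]
so $N$ is an ideal of $M$. For $A,B,C\in N$ we have $A\circ B\circ C=A(PBP)C=0$. So $N^3=\{0\}$, and $N\subset\operatorname{rad}M$ by (R3).

Conversely, let $A\in\operatorname{rad}M$; we must show that each entry of $PAP$ vanishes. If $P=0$ there is nothing to prove. Otherwise fix $\mu,i$ with $p=p_{\mu i}\neq0$. For any $\lambda\in\Lambda$ and $j\in I$,
\begin{equation}\label{eq:corner}
E_{i\lambda}\circ A\circ E_{j\mu}=E_{i\lambda}(PAP)E_{j\mu}=(PAP)_{\lambda j}E_{i\mu}\in\operatorname{rad}M\cap RE_{i\mu}.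
\end{equation}
This moves an arbitrary entry of $PAP$ into the fixed position $(i,\mu)$, and it is enough to show that $\operatorname{rad}M\cap RE_{i\mu}=\{0\}$. The point of choosing $p\neq0$ is that $RE_{i\mu}$ is then a copy of $R$. Indeed, $(zE_{i\mu})\circ(z'E_{i\mu})=zpz'E_{i\mu}$. Hence $e=p^{-1}E_{i\mu}$ is idempotent, $e\circ zE_{i\mu}\circ e=zE_{i\mu}$, and $e\circ B\circ e=p^{-1}(PBP)_{\mu i}p^{-1}E_{i\mu}$ for $B\in M$, so that $e\circ M\circ e=RE_{i\mu}$. The linear bijection $z\mapsto zp^{-1}E_{i\mu}$ from $R$ onto $RE_{i\mu}$ is multiplicative, since $(zp^{-1})p(z'p^{-1})=zz'p^{-1}$. By Lemma~\ref{lem:group} the algebra $e\circ M\circ e$ is semisimple, and (R6) gives $\operatorname{rad}M\cap RE_{i\mu}=\{0\}$. Now \eqref{eq:corner} yields $PAP=0$.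

Statement (1) holds because the equation $PAP=0$ is the same for both algebras. For (2), let $c\neq0$ and $Pc=0$. The matrix $A$ with $c$ as one column and $0$ elsewhere is a nonzero member of $M$ with $PA=0$, so $A\in N$. If $y\neq0$ and $yP=0$, the matrix with $y$ as one row and $0$ elsewhere satisfies $AP=0$ and lies in $N$. Conversely, let both kernels be trivial and $PAP=0$. The row of $PA$ with index $\lambda$ is $y=(\sum_ip_{\lambda i}a_{i\mu})_{\mu\in\Lambda}$. It satisfies $\sum_\mu\|y_\mu\|\le\|A\|_1$, and in the case $\mathfrak{A}=\mathbb{C}S$ it is finitely supported with values in $\mathbb{C}G$. Since $yP=0$, we get $y=0$. So $PA=0$, each column $c$ of $A$ satisfies $Pc=0$, and $A=0$.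
\end{proof}

\subsection{A unitriangular matrix with a summable null vector}

We need a $0$--$1$ matrix with no finitely supported null vector on either side. Triangularity guarantees this. Let $\mathbb{N}_0=\{0,1,2,\dots\}$, and call $P=(p_{kn})_{k,n\in\mathbb{N}_0}$ \emph{upper unitriangular} if $p_{kk}=1$ and $p_{kn}=0$ for $n<k$.

\begin{lemma}\label{lem:tri}
Let $G$ be trivial, $I=\Lambda=\mathbb{N}_0$, and let $P$ be an upper unitriangular $0$--$1$ matrix. Then $J_0(S)=\{0\}$, $J(S)=\{A:PA=0\}$ and $\ell^1(S)J(S)=\{0\}$. In particular $J(S)\neq\{0\}$ if and only if $Pc=0$ for some nonzero $c\in\ell^1(\mathbb{N}_0)$.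
\end{lemma}

\begin{proof}
If $yP=0$, then $0=(yP)_n=y_n+\sum_{k<n}y_kp_{kn}$ for each $n$, which gives $y_0=0$, $y_1=0,\dots$ in turn. If $c\neq0$ is finitely supported and $k$ is the largest index with $c_k\neq0$, then $(Pc)_k=c_k\neq0$. So $J_0(S)=\{0\}$ by Theorem~\ref{thm:D}(2). If $PAP=0$, each row $y$ of $PA$ satisfies $yP=0$, so $PA=0$; hence $J(S)=\{A:PA=0\}$. For such $A$ we have $B\circ A=B(PA)=0$ for $B\in M$, and $\delta_oA=0$ by Lemma~\ref{lem:zero}; since $\ell^1(S)=\mathbb{C}\delta_o+M$, this gives $\ell^1(S)J(S)=\{0\}$.
\end{proof}

The argument for $c$ starts from a largest index, and this is where finite support is used; a summable vector has no largest index. To find a summable null vector, let $P$ be constant along diagonals, $p_{kn}=a_{n-k}$ for $n\ge k$, with $a_0=1$ and $a_d\in\{0,1\}$. For $c_n=t^n$ with $|t|<1$ we get $(Pc)_k=t^k\,\pi(t)$, where $\pi(t)=\sum_{d\ge0}a_dt^d$. So we want a power series with coefficients $0,1$, constant term $1$, and a zero in the open unit disc. The choice $\pi(t)=1+t$ just fails: $Pc=0$ means $c_{k+1}=-c_k$, whose solutions are bounded but not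 summable, and both algebras are semisimple. We take
\[
\pi(t)=1+t+t^3+t^5+\cdots=1+\frac{t}{1-t^2}=\frac{1+t-t^2}{1-t^2},
\]
which vanishes at $t=-\tau$, where $\tau=(\sqrt5-1)/2\in(0,1)$ satisfies $1-\tau-\tau^2=0$. Thus $p_{kn}=1$ if $n=k$ or $n-k$ is a positive odd integer, and $p_{kn}=0$ otherwise:
\[
P=\begin{pmatrix}
1&1&0&1&0&1&\cdots\\
0&1&1&0&1&0&\cdots\\
0&0&1&1&0&1&\cdots\\
0&0&0&1&1&0&\cdots\\
\vdots&&&&\ddots&\ddots&
\end{pmatrix}.
\]
The semigroup is $S=(\mathbb{N}_0\times\mathbb{N}_0)\cup\{o\}$, with $(i,\lambda)(j,\mu)=(i,\mu)$ if $p_{\lambda j}=1$ and all other products equal to $o$. It is countable, so the next proposition proves Theorem~\ref{thm:A}.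

\begin{proposition}\label{prop:A}
For this semigroup, $J_0(S)=\{0\}$, and
\[
J(S)=\Bigl\{\sum_{n,\lambda}(-\tau)^ny_\lambda\,\bar\delta_{(n,\lambda)}:\ y\in\ell^1(\mathbb{N}_0)\Bigr\}\neq\{0\},\qquad\ell^1(S)\,J(S)=\{0\}.
\]
In particular $J(S)^2=\{0\}$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:tri} we only have to find the summable solutions of $Pc=0$. The vector $((-\tau)^n)_n$ is one, since $(Pc)_k=(-\tau)^k\pi(-\tau)=0$. Let $c\in\ell^1(\mathbb{N}_0)$ be any solution. Equation $k$ reads $c_k+c_{k+1}+c_{k+3}+c_{k+5}+\cdots=0$, and equation $k+2$ reads $c_{k+2}+c_{k+3}+c_{k+5}+\cdots=0$. Their difference is the Fibonacci recurrence $c_{k+2}=c_{k+1}+c_k$. The roots of $t^2=t+1$ are $-\tau$ and $1/\tau>1$, so $c_n=\alpha(-\tau)^n+\beta\tau^{-n}$, and summability forces $\beta=0$. Hence $PA=0$ if and only if the column of $A$ with index $\lambda$ is $y_\lambda((-\tau)^n)_n$ for some $y_\lambda\in\mathbb{C}$, and then $\|A\|_1=(1-\tau)^{-1}\sum_\lambda|y_\lambda|$ is finite exactly when $y\in\ell^1(\mathbb{N}_0)$.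
\end{proof}

\begin{remark}
The example is not isolated. The polynomial $\pi(t)=1+t+t^3$ has $\pi(0)=1$ and $\pi(-1)=-1$, hence a zero in $(-1,0)$. So the matrix with $p_{kn}=1$ exactly when $n-k\in\{0,1,3\}$ also gives $J_0(S)=\{0\}\neq J(S)$, by Lemma~\ref{lem:tri}.
\end{remark}

\section{Ruler words and the failure of (b)}\label{sec:words}

\subsection{What a counterexample must look like}

If (b) fails for $S$, then $J_0(S)$ is a nonzero nil ideal by Theorem~\ref{thm:C}(1). Its index of nilpotence is bounded on finite-dimensional subspaces, but it cannot be bounded on any nonzero ideal.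

\begin{lemma}\label{lem:bounded}
Let $I$ be an ideal of $\mathbb{C}S$ and $m\ge1$ with $v^m=0$ for all $v\in I$. Then $I\subset J(S)$.
\end{lemma}

\begin{proof}
The closure of $I$ is an ideal of $\ell^1(S)$ because $\mathbb{C}S$ is dense, and its elements satisfy $v^m=0$ by continuity. Apply (R3).
\end{proof}

Nil ideals of unbounded index are easily made from words in infinitely many letters. Let $x_1,x_2,\dots$ be letters. A \emph{factor} of a word is a contiguous subword, and $|w|$ is the length of $w$. Let $W$ be a set of nonempty finite words that contains all letters and every nonempty factor of each of its members. Let $S_W=W\cup\{o\}$, where $o$ is a zero and, for $u,v\in W$, the product $u\cdot v$ is the concatenation $uv$ if $uv\in W$, and $o$ otherwise. Since $W$ is closed under factors, both bracketings of $u\cdot v\cdot w$ give the concatenation $uvw$ if it lies in $W$, and $o$ otherwise. So $S_W$ is a countable semigroup, and by induction a product $s_1\cdots s_m$ of members of $W$ is their concatenation if this lies in $W$, and $o$ otherwise.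

\begin{lemma}\label{lem:nilwords}
Suppose that for each $n\ge1$ there is $L_n$ such that every word of $W$ in the letters $x_1,\dots,x_n$ has length less than $L_n$. Then $J_0(S_W)=\ker\varphi\neq\{0\}$.
\end{lemma}

\begin{proof}
We have $0\neq\bar\delta_{x_1}\in\ker\varphi$. Let $f\in\mathbb{C}S_W$ with $\varphi(f)=0$. By Lemma~\ref{lem:zero}, $f=\sum_{s\in F}f(s)\bar\delta_s$ with $F\subset W$ finite, and $f^m$ is a linear combination of elements $\bar\delta_{s_1\cdots s_m}$ with $s_i\in F$. Choose $n$ so that the words of $F$ use only $x_1,\dots,x_n$, and take $m=L_n$. The concatenation of $s_1,\dots,s_m$ has length at least $L_n$ and uses only $x_1,\dots,x_n$, so $s_1\cdots s_m=o$ and $f^m=0$. Thus $\ker\varphi$ is a nil ideal, and $\ker\varphi\subset J_0(S_W)\subset\ker\varphi$ by (R3) and (R4).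
\end{proof}

Unbounded index alone does not make $\ell^1(S_W)$ semisimple, as the most obvious choice of $W$ shows.

\begin{example}\label{ex:distinct}
Let $W$ be the set of words in which no letter is repeated; Lemma~\ref{lem:nilwords} applies with $L_n=n+1$. We claim that $J(S_W)$ is the kernel of $\varphi$ on $\ell^1(S_W)$. Let $\varphi(f)=0$ and $\varepsilon>0$. Choose a finite $F\subset W$ with $\sum_{w\in W\setminus F}|f(w)|<\varepsilon$, and $n$ such that the words of $F$ use only $x_1,\dots,x_n$. In the expansion $f^m=\sum f(s_1)\cdots f(s_m)\,\bar\delta_{s_1\cdots s_m}$, a term is nonzero only if no two $s_i$ share a letter, and then at most $n$ of the $s_i$ lie in $F$. Hence $\|f^m\|\le2\sum_{j\le n}\binom mj\|f\|^j\varepsilon^{m-j}\le Cm^n\varepsilon^m$ with $C$ independent of $m$. So $f$ is quasi-nilpotent, and (R5) gives the claim.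
\end{example}

In this example a long word is made almost entirely of letters from the tail of $f$, which has small norm. To defeat quasi-nilpotence, long words must be allowed to reuse the early letters most of the time, although no finite set of letters may run on forever. The ruler sequence reconciles the two demands. For $l\ge1$ let $r(l)=1+\nu_2(l)$, where $2^{\nu_2(l)}$ is the largest power of $2$ dividing $l$; the sequence begins $1,2,1,3,1,2,1,4,1,2,1,3,\dots$. The value $i$ occurs once in every $2^i$ steps. Since $r(l)$ is the number of $q\ge0$ with $2^q\mid l$,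
\begin{equation}\label{eq:ruler}
\sum_{l=1}^mr(l)=\sum_{q\ge0}\lfloor m/2^q\rfloor\le2m .
\end{equation}
So if the letter with index $i$ is given weight $2^{-i}$, the weights are summable, and a word of $m$ letters that follows the ruler sequence still has weight at least $4^{-m}$.

\subsection{The semigroup}

Let $W$ be the set of nonempty finite words $w$ such that for every $j\ge1$,
\begin{equation}\label{eq:W}
\text{every factor of $w$ of length $2^j$ contains a letter $x_i$ with $i>j$.}
\end{equation}
A single letter has no factor of length $2^j$, and a factor of a factor of $w$ is a factor of $w$; so $W$ contains all letters and is closed under nonempty factors. Let $S=S_W$. Condition \eqref{eq:W} with $j=n$ shows that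
\begin{equation}\label{eq:short}
\text{a word of $W$ in the letters $x_1,\dots,x_n$ has length at most $2^n-1$.}
\end{equation}
By Lemma~\ref{lem:nilwords}, $J_0(S)=\ker\varphi\neq\{0\}$. It remains to prove that $J(S)=\{0\}$.

\begin{example}\label{ex:ruler}
We show by hand that $f=\bar\delta_{x_1}$ is not in $J(S)$. Since $x_1x_1\notin W$, we have $f^2=0$, so $f$ itself gives no contradiction to (R5); we need a multiplier $g$ such that $fg$ is not quasi-nilpotent, and $g$ cannot be finitely supported. The ruler word $x_{r(1)}x_{r(2)}\cdots x_{r(N)}$ lies in $W$, because any $2^j$ consecutive positions include a multiple $l$ of $2^j$, where $r(l)\ge j+1$. As $r(l)=1$ for odd $l$ and $r(2l)=1+r(l)$, the ruler word of length $2m$ is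
\[
w_m=x_1x_{1+r(1)}\,x_1x_{1+r(2)}\cdots x_1x_{1+r(m)},\qquad w_4=x_1x_2\,x_1x_3\,x_1x_2\,x_1x_4 .
\]
Let $g=\sum_{i\ge1}2^{-i}\delta_{x_{1+i}}$ and $h=fg=\sum_{i\ge1}2^{-i}\bar\delta_{x_1x_{1+i}}$. There is one way to cut $w_m$ into $m$ blocks of length two, so $h^m(w_m)=2^{-r(1)-\dots-r(m)}\ge4^{-m}$ by \eqref{eq:ruler}; for instance $h^4(w_4)=2^{-(1+2+1+3)}=2^{-7}$. Thus $h$ is not quasi-nilpotent, and $f\notin J(S)$.
\end{example}

For a general $f$ two difficulties appear. The word $x_1$ is replaced by a longer word $u$, and the ruler pattern must be shifted so that it still fits \eqref{eq:W}. More seriously, $f$ has many coefficients of arbitrary sign, and different factorizations of a word could cancel in $h^m$. Taking $u$ of minimal length in the support of $f$, and $g$ supported on single letters, leaves only one factorization.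

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose $0\neq f\in J(S)$. Since $\varphi(f)=0$, $f$ is not a multiple of $\delta_o$, so $f(w)\neq0$ for some $w\in W$. Let $k$ be the least length of a word $w\in W$ with $f(w)\neq0$, and let $u$ be such a word with $|u|=k$. Choose $n\ge1$ such that $u$ uses only $x_1,\dots,x_n$. By \eqref{eq:short},
\begin{equation}\label{eq:kn}
k+1\le2^n .
\end{equation}
Put
\[
g=\sum_{i\ge1}2^{-i}\delta_{x_{n+i}}\in\ell^1(S),\qquad h=fg\in J(S),
\]
and for $m\ge1$ let
\[
w_m=u\,x_{n+r(1)}\,u\,x_{n+r(2)}\cdots u\,x_{n+r(m)} .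
\]
This word has length $m(k+1)$. Call the letters $x_{n+r(l)}$, in the positions $l(k+1)$ with $1\le l\le m$, the \emph{separators}.

\emph{Step 1: $w_m\in W$.} Let $v$ be a factor of $w_m$ of length $2^j$, $j\ge1$. Suppose first that $j\le n$. If $v$ contains a separator, its index exceeds $n\ge j$. If not, $v$ is a factor of $u\in W$, and \eqref{eq:W} for $u$ gives a letter of index greater than $j$. Suppose now that $j=n+q$ with $q\ge1$. The positions of $v$ are $2^j$ consecutive integers in $[1,m(k+1)]$, and $2^j=2^q2^n\ge2^q(k+1)$ by \eqref{eq:kn}. So they include a multiple of $2^q(k+1)$, say $l(k+1)$ with $2^q\mid l$ and $1\le l\le m$. The letter there is $x_{n+r(l)}$, and $n+r(l)\ge n+q+1>j$.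

\emph{Step 2: the coefficient of $h^m$ at $w_m$.} Expanding $h^m=fgfg\cdots fg$, we see that $h^m(w_m)$ is the absolutely convergent sum of $\prod_{i=1}^mf(s_i)g(y_i)$ over all tuples $(s_1,y_1,\dots,s_m,y_m)$ with $s_i\in S$, $y_i\in\{x_{n+1},x_{n+2},\dots\}$ and $s_1y_1\cdots s_my_m=w_m$ in $S$. By Step~1, $w_m$ is an element of $S$ different from $o$, so each $s_i$ lies in $W$ and the product is concatenation. In a nonzero term all $f(s_i)\neq0$, so $|s_i|\ge k$ by the choice of $k$. Comparing lengths gives $m(k+1)=\sum_i|s_i|+m$, which forces $|s_i|=k$ for all $i$. Then $s_i=u$ and $y_i=x_{n+r(i)}$ for all $i$, and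
\[
h^m(w_m)=f(u)^m\,2^{-\sum_{l=1}^mr(l)} .
\]

By \eqref{eq:ruler}, $\|h^m\|\ge(|f(u)|/4)^m$ for all $m$, so $h$ is not quasi-nilpotent. This contradicts $h\in J(S)$ and (R5). Hence $J(S)=\{0\}$.
\end{proof}

\section{Monoids}\label{sec:monoid}

Adjoining an identity to $S$ unitizes both algebras and leaves both radicals unchanged. It enlarges $\ker\varphi$, however, by elements $\delta_s-\delta_1$, and such an element cannot be nilpotent unless $s=1$.

\begin{proof}[Proof of Corollary~\ref{cor:monoid}]
For any algebra $A$ we have $\operatorname{rad}A^\#=\operatorname{rad}A$. Indeed, $A$ is the kernel of the character $\lambda1+a\mapsto\lambda$ of $A^\#$, so $\operatorname{rad}A^\#\subset A$ by (R4), and $\operatorname{rad}A=A\cap\operatorname{rad}A^\#$ by (R2). Given $S$, let $S^1=S\cup\{1\}$ with a new identity $1$. Then $\mathbb{C}(S^1)=(\mathbb{C}S)^\#$ and $\ell^1(S^1)=\ell^1(S)^\#$, with $\delta_1$ as the adjoined identity, so $J_0(S^1)=J_0(S)$ and $J(S^1)=J(S)$ as subsets of $\mathbb{C}S$ and $\ell^1(S)$. Take $M_1=S^1$ with $S$ from Theorem~\ref{thm:A} and $M_2=S^1$ with $S$ from Theorem~\ref{thm:B}.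

Now let $M$ be a monoid, and let $s\in M$ satisfy $\delta_s-\delta_1\in J_0(M)$. We show that $s=1$. By Theorem~\ref{thm:C}(1), $(\delta_s-\delta_1)^m=0$ for some $m\ge1$. So $(X-1)^m$ lies in the kernel $K$ of the unital homomorphism $\mathbb{C}[X]\to\mathbb{C}M$ with $X\mapsto\delta_s$. If the powers $1,s,s^2,\dots$ were distinct, the homomorphism would be injective; so there are $a\ge0$ and $c\ge1$ such that $1,s,\dots,s^{a+c-1}$ are distinct and $s^{a+c}=s^a$. The polynomial $X^a(X^c-1)$ lies in $K$, and no nonzero polynomial of degree less than $a+c$ does, because $\delta_1,\delta_s,\dots,\delta_{s^{a+c-1}}$ are linearly independent. By division with remainder $X^a(X^c-1)$ generates $K$, and so it divides $(X-1)^m$. The only root of $(X-1)^m$ is $1$. Hence $a=0$, and $c=1$ because $X^c-1$ has $c$ distinct roots. Thus $s=s^{a+c}=s^a=1$. If $|M|>1$, pick $s\neq1$; then $\delta_s-\delta_1\in\ker\varphi\setminus J_0(M)$.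
\end{proof}

For $M_2$, the radical $J_0(M_2)$ is the kernel of $\varphi$ on $\mathbb{C}S$, which is strictly smaller than the kernel of $\varphi$ on $\mathbb{C}M_2$: it does not contain $\delta_1-\delta_o$.

\section{Radical elements with algebraic values}\label{sec:alg}

In Proposition~\ref{prop:A} every nonzero element of $J(S)$ has infinite support. Theorem~\ref{thm:C}(2) says that, when $\mathbb{C}S$ is semisimple, this is forced at least for functions with algebraic values. The idea is visible for $f\in J(S)\cap\mathbb{C}S$ with integer values: $f^N$ has integer values, and $\|f^N\|<1$ for large $N$ by (R5), so $f^N=0$. Two things must be added. First, nonzero algebraic integers can be arbitrarily small, so the bound $|z|\ge1$ for a nonzero integer is replaced by a bound on the field norm. Recall that if $K\subset\mathbb{C}$ is a number field of degree $d$, there are $d$ embeddings $\sigma\colon K\to\mathbb{C}$, one of them the inclusion, and for a nonzero algebraic integer $\beta\in K$ the norm $N_{K/\mathbb{Q}}(\beta)=\prod_\sigma\sigma(\beta)$ is a nonzero rational integer. Second, a nilpotent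 element need not lie in the radical (an off-diagonal matrix unit in a full matrix algebra does not), so we need a nil ideal of $\mathbb{C}S$, and its elements are combinations with arbitrary complex coefficients. We treat these coefficients as variables and find one exponent $N$ that serves for all their values.

\begin{proof}[Proof of Theorem~\ref{thm:C}(2)]
The set $J(S)\cap\overline{\mathbb{Q}}S$ is stable under left and right multiplication by each $\delta_s$, so its complex linear span is an ideal of $\mathbb{C}S$. By (R3) it suffices to show that this ideal is nil. Let $f_1,\dots,f_k\in J(S)\cap\overline{\mathbb{Q}}S$, and put $f_z=\sum_iz_if_i$ for $z\in\mathbb{C}^k$. We find $N$ with $f_z^N=0$ for all $z$.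

Let $K\subset\mathbb{C}$ be a number field, of degree $d$, containing the finitely many values of the $f_i$, and let $q\ge1$ be an integer such that all $qf_i(s)$ are algebraic integers. Each embedding $\sigma$ acts on $KS$, the finitely supported $K$-valued functions, by $(\sigma f)(s)=\sigma(f(s))$, and this action is additive and multiplicative by the formula for the product. Put
\[
B=\max\Bigl(1,\ \max_\sigma\sum_{i=1}^k\|\sigma f_i\|\Bigr),\qquad\varepsilon=q^{-d}B^{-(d-1)} .
\]

\emph{A uniform exponent.} Let $\mathbb{T}^k=\{z:|z_1|=\dots=|z_k|=1\}$. For each $z$, $f_z\in J(S)$ is quasi-nilpotent, so $\|f_z^m\|<\varepsilon^m$ for some $m$ depending on $z$. For fixed $m$ this is an open condition on $z$, so by compactness finitely many exponents $m_1,\dots,m_p$ suffice for all $z\in\mathbb{T}^k$. Let $N=m_1\cdots m_p$. For $z\in\mathbb{T}^k$ and suitable $j$, $\|f_z^N\|\le\|f_z^{m_j}\|^{N/m_j}<\varepsilon^N$, and by compactness again $\max_{z\in\mathbb{T}^k}\|f_z^N\|<\varepsilon^N$.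

\emph{The coefficients.} Write $f_z^N=\sum_{|\alpha|=N}z^\alpha F_\alpha$, where $F_\alpha\in KS$ is the sum of the products $f_{i_1}\cdots f_{i_N}$ over the index sequences in which each $i$ occurs $\alpha_i$ times. We have three facts. Since $F_\alpha=\int_{\mathbb{T}^k}z^{-\alpha}f_z^N\,dz$ for normalized Haar measure, $\|F_\alpha\|<\varepsilon^N$. For each $\sigma$,
\[
\|\sigma F_\alpha\|\le\sum_{i_1,\dots,i_N}\|\sigma f_{i_1}\|\cdots\|\sigma f_{i_N}\|=\Bigl(\sum_i\|\sigma f_i\|\Bigr)^N\le B^N .
\]
And $q^NF_\alpha(t)$ is an algebraic integer for each $t\in S$, being a finite sum of products of $N$ numbers $qf_i(s)$. If $F_\alpha(t)\neq0$, we use the first bound for the inclusion and the second for the other $d-1$ embeddings: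
\[
1\le\bigl|N_{K/\mathbb{Q}}(q^NF_\alpha(t))\bigr|\le q^{dN}\,|F_\alpha(t)|\,B^{(d-1)N}<(q^dB^{d-1}\varepsilon)^N=1 ,
\]
a contradiction. So all $F_\alpha$ vanish, and $f_z^N=0$ for all $z\in\mathbb{C}^k$.
\end{proof}

No inclusion holds in the other direction: for the semigroup of Theorem~\ref{thm:B}, each $\delta_s-\delta_o$ with $s\in W$ has integer values and lies in $J_0(S)$, while $J(S)=\{0\}$. The values of the $f_i$ had to be algebraic only for the lower bound on the norm. We do not determine whether $J(S)\cap\mathbb{C}S\subset J_0(S)$ holds for every semigroup $S$, that is, with transcendental values allowed; by Theorem~\ref{thm:D}(1) it holds for Rees matrix semigroups over groups.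

\begin{thebibliography}{9}

\bibitem{USA}
\emph{Ultrafilters and Semigroup Algebras},
\texttt{https://wiredspace.wits.ac.za/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 11f6b4e2-f64a-4647-91da-c8b44c20f382/\allowbreak content}

\end{thebibliography}
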